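
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The variance of the number of Yang--Baxter moves\\ on reduced words of the longest permutation}


\begin{abstract}
Choose a reduced word of the longest element of $\mathfrak S_n$ uniformly at random, and let $X_n$ be the number of positions at which a Yang--Baxter move $j\,(j{+}1)\,j\leftrightarrow (j{+}1)\,j\,(j{+}1)$ can be applied. It is known that $X_n$ has mean $1$ for all $n\ge 3$. We prove the conjecture that $\operatorname{Var}(X_n)=(N-4)/(N-2)$ for all $n\ge4$, where $N=\binom n2$. The proof is a computation in the nilCoxeter algebra: up to an element that commutes with the sum $e$ of the generators, the sum of all Yang--Baxter elements is a commutator with $e$, and this makes sums over positions telescope. What is left is evaluated by counting reduced words of some $2143$-avoiding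 permutations and by computing three character values of $\mathfrak S_N$ at the staircase shape. The method also reproves the mean, refines the variance formula, and gives a formula for the total number of Yang--Baxter moves on the reduced words of an arbitrary permutation.
\end{abstract}

\section{The question and the results}

Let $s_i=(i\ \,i{+}1)$, $1\le i\le n-1$, be the adjacent transpositions in $\mathfrak S_n$. Products of permutations are compositions, $(uv)(x)=u(v(x))$. The length $\ell(w)$ of a permutation $w$ is its number of inversions. A \emph{reduced word} of $w$ is a sequence $i_1i_2\cdots i_{\ell(w)}$ with $w=s_{i_1}s_{i_2}\cdots s_{i_{\ell(w)}}$, and $r(w)$ denotes the number of reduced words of $w$. The longest element $w_0$ sends $i$ to $n+1-i$. Its length is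
\[
N=\binom n2 .
\]

A reduced word \emph{supports a Yang--Baxter move in position $k$} if $(i_k,i_{k+1},i_{k+2})$ is $(j,j+1,j)$ or $(j+1,j,j+1)$ for some $j$; we then call these three letters a \emph{Yang--Baxter triple} and $k$ a \emph{Yang--Baxter position}. The relation $s_js_{j+1}s_j=s_{j+1}s_js_{j+1}$ allows us to exchange the two kinds of triple. Let $X_n$ be the number of positions $k\in\{1,\dots,N-2\}$ in which a uniformly random reduced word of $w_0$ supports a Yang--Baxter move.

It is known that $\mathbf E(X_n)=1$ for all $n\ge 3$. A Poisson variable with mean $1$ has variance $1$. If the events at the $N-2$ positions were independent, each with probability $1/(N-2)$, the variance would be $1-\frac1{N-2}$. In fact these events are dependent: two adjacent positions never support moves simultaneously when $n\ge4$, while positions at distance $2$ are more likely to do so than independence would predict. The following variance formula is the conjecture posed in \cite{note}.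

\begin{theorem}\label{thm:main}
For all $n\ge3$ one has $\mathbf E(X_n)=1$, and for all $n\ge4$,
\[
\operatorname{Var}(X_n)=\frac{N-4}{N-2},\qquad N=\binom n2 .
\]
\end{theorem}

The hypothesis $n\ge4$ is needed: for $n=3$ both reduced words $121$ and $212$ have $X_3=1$, so the variance is $0$, while the formula would give $-1$.

\begin{example}[$n=4$]\label{ex:n4}
Here $N=6$. The word $i_2\cdots i_6\,(4-i_1)$ is reduced for $w_0$ whenever $i_1\cdots i_6$ is (see Section~\ref{sec:cyclic}). The $16$ reduced words form two orbits under this shift: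
\begin{gather*}
123121,\ 231213,\ 312132,\ 121321,\ 213213,\ 132132,\\
321323,\ 213231,\ 132312,\ 323123,\ 231231,\ 312312;\\[2pt]
123212,\ 232123,\ 321232,\ 212321 .
\end{gather*}
In the first orbit $X_4=0$ for the four words $213213$, $132132$, $231231$, $312312$, and $X_4=1$ for the other eight. In the second orbit $X_4=2$ for all four words. The mean is $1$ and the variance is $(4+4)/16=\frac12=\frac{6-4}{6-2}$.
\end{example}

The proof gives more detail. Extend a reduced word of $w_0$ to a sequence indexed by $\mathbb Z$ by $i_{k+N}=n-i_k$, and let $Z$ be the number of $k\in\{1,\dots,N\}$ for which $(i_k,i_{k+1},i_{k+2})$ is a Yang--Baxter triple; this is the count for the cyclic word.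

\begin{theorem}\label{thm:fine}
Let $n\ge4$.
\begin{enumerate}
\item[(a)] For $1\le k\le N-4$, the probability that positions $k$ and $k+2$ both support a Yang--Baxter move is $\frac{1}{(N-2)(N-4)}$. Hence the expected number of positions where two Yang--Baxter moves overlap, that is, of factors $a\,(a{\pm}1)\,a\,(a{\mp}1)\,a$, is exactly $\frac1{N-2}$.
\item[(b)] The probabilities that positions $1$ and $1+d$ both support a move, summed over $3\le d\le N-3$, give $\frac{N-6}{(N-2)(N-4)}$.
\item[(c)] $\mathbf E(Z)=\frac{N}{N-2}$ and $\operatorname{Var}(Z)=\frac{N(N-4)}{(N-2)^2}$. Given the value of $\mathbf E(Z)$, the second formula is equivalent to the following statement: conditional on a Yang--Baxter triple at a given position of the cyclic word, the expected number of other positions of the cyclic word with a Yang--Baxter triple is exactly $1$.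
\end{enumerate}
\end{theorem}

The first step of the method applies to every permutation. Let $F_w$ be the Stanley symmetric function of $w$, normalized so that the coefficient of $x_1^{a_1}x_2^{a_2}\cdots$ is the number of reduced words of $w$ for which the consecutive pieces of lengths $a_1,a_2,\dots$ (possibly empty) are all strictly decreasing. Let $p_k$ be the power sums and $\langle\,,\rangle$ the Hall inner product.

\begin{theorem}\label{thm:allw}
Let $w\in\mathfrak S_n$ and $L=\ell(w)\ge3$. For $1\le i\le n-2$, let $\alpha_i$ be the number of reduced words of $w$ that end with $(i,i+1)$ minus the number that end with $(i+1,i)$, and let $\beta_i$ be the same difference with ``begin'' in place of ``end''. The total number of Yang--Baxter positions over all reduced words of $w$ is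
\[
2\sum_{i} i\,(\alpha_i-\beta_i)\;-\;2(L-2)\,\langle F_w,\;p_3\,p_1^{L-3}\rangle .
\]
\end{theorem}

\paragraph{Plan.} Section~\ref{sec:cyclic} uses the cyclic symmetry of reduced words of $w_0$ to reduce the variance to a sum of two-point probabilities over \emph{all} distances. Section~\ref{sec:nil} rewrites this sum in the nilCoxeter algebra. Section~\ref{sec:tele} contains the main idea, a telescoping of sums over positions; it proves Theorem~\ref{thm:allw} and expresses the mean by a character value. Section~\ref{sec:two} applies the idea to the two-point sum; there a local ``contact term'' appears, which Section~\ref{sec:count} evaluates by counting reduced words. Section~\ref{sec:char} computes the character values, and Section~\ref{sec:end} puts everything together.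

\section{Cyclic symmetry}\label{sec:cyclic}

Let $i_1\cdots i_N$ be a reduced word of $w_0$. Since $s_{i_2}\cdots s_{i_N}=s_{i_1}w_0=w_0s_{n-i_1}$, the word $i_2\cdots i_N\,(n-i_1)$ is again a word of length $N$ for $w_0$, hence reduced. The shift $i_1\cdots i_N\mapsto i_2\cdots i_N(n-i_1)$ is therefore a bijection of the set of reduced words of $w_0$, with an inverse constructed in the same way. With the extension $i_{k+N}=n-i_k$ to all $k\in\mathbb Z$, every window of $N$ consecutive letters is a reduced word of $w_0$, and it is uniformly distributed if the original word is.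

Let $Y_k$ ($k\in\mathbb Z$) be the indicator that $(i_k,i_{k+1},i_{k+2})$ is a Yang--Baxter triple. Replacing each letter $i$ by $n-i$ preserves Yang--Baxter triples, so $Y_{k+N}=Y_k$. By uniformity of the windows,
\[
c_d=\mathbf E(Y_kY_{k+d})
\]
does not depend on $k$, and $c_d=c_{-d}=c_{d+N}$. Since $X_n=Y_1+\dots+Y_{N-2}$, we have $\mathbf E(X_n)=(N-2)c_0$ for all $n\ge3$.

\begin{proposition}\label{prop:reduction}
Let $n\ge4$. Then $c_1=c_{N-1}=0$ and
\[
\mathbf E(X_n^2)=(N-2)c_0+(N-4)\sum_{d=1}^{N-1}c_d .
\]
\end{proposition}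

\begin{proof}
If $Y_k=Y_{k+1}=1$, then four consecutive letters are $j,j',j,j'$ with $|j-j'|=1$. Since $N\ge4$, they lie in one window, which is reduced; but $s_js_{j'}s_js_{j'}=s_{j'}s_j$. So $c_1=0$, and $c_{N-1}=c_{-1}=c_1=0$. Expanding the square,
\[
\mathbf E(X_n^2)=(N-2)c_0+2\sum_{d=1}^{N-3}(N-2-d)c_d=(N-2)c_0+2\sum_{d=1}^{N-1}(N-2-d)c_d .
\]
The two added terms vanish: at $d=N-2$ the coefficient is $0$, and $c_{N-1}=0$. Since $c_d=c_{N-d}$, we may replace the coefficient $N-2-d$ by its average with the coefficient $d-2$ at $N-d$, which is $\frac{N-4}2$.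
\end{proof}

Once we know that $c_0=\frac1{N-2}$, that is, $\mathbf E(X_n)=1$, the proposition gives
\begin{equation}\label{eq:var}
\operatorname{Var}(X_n)=(N-4)\sum_{d=1}^{N-1}c_d ,
\end{equation}
so the variance formula is equivalent to
\begin{equation}\label{eq:goal}
\sum_{d=1}^{N-1}c_d=\frac1{N-2}=c_0 .
\end{equation}
The gain is that all distances now have equal weight. (For $n=3$ the proposition fails: the cyclic word is $121212\cdots$, a window has only three letters, and $c_1=1$.)

\section{Translation to the nilCoxeter algebra}\label{sec:nil}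

The nilCoxeter algebra $A$ of $\mathfrak S_n$ is the $\mathbb Q$-algebra with generators $u_1,\dots,u_{n-1}$ and relations $u_i^2=0$, $u_iu_j=u_ju_i$ for $|i-j|\ge2$, and $u_iu_{i+1}u_i=u_{i+1}u_iu_{i+1}$. It has a basis $(u_w)_{w\in\mathfrak S_n}$, where $u_w=u_{i_1}\cdots u_{i_L}$ for any reduced word $i_1\cdots i_L$ of $w$, and
\[
u_vu_w=\begin{cases}u_{vw}&\text{if }\ell(vw)=\ell(v)+\ell(w),\\ 0&\text{otherwise.}\end{cases}
\]
We set $u_i=0$ for $i\le0$ and for $i\ge n$. All the relations then hold for all integer indices, and we need no special treatment of boundary terms: below, sums over $i$, $a$ or $b$ run over $\mathbb Z$ and have finitely many nonzero terms. Let $[w]x$ be the coefficient of $u_w$ in $x\in A$, and put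
\[
\varphi(x)=[w_0]x,\qquad e=\sum_iu_i,\qquad t_a=u_au_{a+1}u_a=u_{a+1}u_au_{a+1},\qquad T=\sum_at_a .
\]
A product of generators is $u_w$ if its indices form a reduced word of $w$, and is $0$ if they form a non-reduced word. Hence $[w]e^{\ell(w)}=r(w)$, and more generally, coefficients of products count reduced words with prescribed factors.

\begin{lemma}[Cyclicity]\label{lem:cyc}
Let $x\mapsto x^*$ be the automorphism of $A$ with $u_i^*=u_{n-i}$. Then $\varphi(xy)=\varphi(yx^*)$ for all $x,y\in A$. In particular, $\varphi(xy)=\varphi(yx)$ if $x^*=x$, and $\varphi([e,y]e^k)=0$ for all $y\in A$ and $k\ge0$.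
\end{lemma}

\begin{proof}
Let $x=u_v$, $y=u_w$. Since $\ell(v^{-1}w_0)=\ell(w_0)-\ell(v)$, lengths add automatically in $v\cdot v^{-1}w_0=w_0$. So $\varphi(u_vu_w)=1$ if $w=v^{-1}w_0$, and $0$ otherwise. On the other side, $u_v^*=u_{w_0vw_0}$, because $w_0s_iw_0=s_{n-i}$, and $\ell(w_0vw_0)=\ell(v)$. The condition $w\cdot(w_0vw_0)=w_0$ is equivalent to $w=v^{-1}w_0$, and then lengths add again. So $\varphi(u_wu_v^*)$ is $1$ under the same condition and $0$ otherwise. For the last statement, $e^*=e$, so $\varphi(e\cdot ye^k)=\varphi(ye^k\cdot e)$.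
\end{proof}

The last statement is the algebraic form of rotating one letter around the cyclic word. We use it constantly: \emph{commutators with $e$ are invisible}. Note also that $t_a^*=t_{n-1-a}$, so $T^*=T$.

Let $f=r(w_0)$. For $1\le a\le n-2$ the element $t_a$ represents exactly two words, both of them Yang--Baxter triples, and for all other $a$ it is $0$. So
\begin{equation}\label{eq:c0}
c_0=\frac{2\,\varphi(Te^{N-3})}{f}.
\end{equation}

Now let $n\ge4$, so $N\ge6$. For $3\le d\le N-3$ the triples at positions $1$ and $1+d$ are disjoint and lie in one window. Thus $c_df=4\varphi(Te^{d-3}Te^{N-3-d})$. If $Y_1=Y_3=1$, the word begins with $a,b',a,c',a$, where $b',c'\in\{a-1,a+1\}$; and $b'\ne c'$, because $a,b',a,b'$ is not reduced. So, with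
\[
z_b=u_bu_{b+1}u_bu_{b-1}u_b,\qquad z_b'=u_bu_{b-1}u_bu_{b+1}u_b,\qquad W=\sum_b(z_b+z_b'),
\]
we get $c_2=c_{N-2}=N_2/f$, where $N_2=\varphi(We^{N-5})$. As $c_1=c_{N-1}=0$,
\begin{equation}\label{eq:sum}
\sum_{d=1}^{N-1}c_d=\frac{4S+2N_2}{f},\qquad S=\sum_{k=0}^{N-6}\varphi(Te^kTe^{N-6-k}).
\end{equation}

\section{The main idea: telescoping, and the mean}\label{sec:tele}

Summing $e^kxe^{m-k}$ over $k$ is easy in two cases: when $x$ commutes with $e$, and when $x=[e,y]$ is a commutator with $e$, since then the sum telescopes. In general $T$ is of neither kind. The point of this section is that it is always a sum of the two kinds: $T=[e,Q]-P$ with $Pe=eP$.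

\subsection{A commuting element}

Elements commuting with $e$ come from the following theorem of Fomin and Stanley \cite{FS}. Let
\[
h(x)=(1+xu_{n-1})(1+xu_{n-2})\cdots(1+xu_1)=\sum_{k\ge0}\hat e_kx^k,\qquad
\hat e_k=\sum_{a_1>\dots>a_k}u_{a_1}\cdots u_{a_k}.
\]
Then $h(x)h(y)=h(y)h(x)$, and $F_w=[w]\prod_{i\ge1}h(x_i)$ is the Stanley symmetric function defined before Theorem~\ref{thm:allw}. In particular the $\hat e_k$ commute with one another.

We recall some notation for the ring $\Lambda$ of symmetric functions over $\mathbb Q$. It is generated freely by the elementary symmetric functions $e_k$; the generating functions of the $e_k$ and of the complete symmetric functions $h_k$ satisfy $\sum_kh_kx^k=\big(\sum_ke_k(-x)^k\big)^{-1}$; the monomial functions $m_\lambda$ and the products $h_\lambda$ are dual bases for the Hall inner product; the involution $\omega$ sends $e_k$ to $h_k$ and $p_k$ to $(-1)^{k-1}p_k$; and $\langle s_\lambda,p_\mu\rangle=\chi^\lambda(\mu)$ is a character value of the symmetric group. The number of standard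 Young tableaux of shape $\lambda$ is $f^\lambda=\langle s_\lambda,p_1^{|\lambda|}\rangle$.

Since the $\hat e_k$ commute, there is a ring homomorphism $\Psi:\Lambda\to A$ with $\Psi(e_k)=\hat e_k$. In particular $\Psi(p_1)=\hat e_1=e$. Expanding the product, $\prod_ih(x_i)=\sum_\lambda m_\lambda(x)\,\Psi(e_\lambda)$, so $\langle F_w,h_\lambda\rangle=[w]\Psi(e_\lambda)$, and by linearity
\begin{equation}\label{eq:Psi}
[w]\Psi(g)=\langle F_w,\omega g\rangle\qquad(g\in\Lambda).
\end{equation}
Let $\delta=(n-1,n-2,\dots,1)$ be the staircase. Stanley \cite{St} proved that $F_{w_0}=s_\delta$. (A different convention, with $w$ replaced by $w^{-1}$ or $F_w$ by $\omega F_w$, makes no difference here, since $w_0^{-1}=w_0$ and $\delta$ is self-conjugate.) Hence $f=r(w_0)=f^\delta$.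

Put $P=\Psi(p_3)$ and write $\chi_\mu=\chi^\delta(\mu,1^{N-|\mu|})$, abbreviating $\chi_{(3,3)}$ to $\chi_{33}$. Then $Pe=eP$. Since $\omega p_3=p_3$ and $\omega p_1=p_1$, \eqref{eq:Psi} gives
\begin{equation}\label{eq:chi}
\varphi(Pe^{N-3})=\chi_3,\qquad \varphi(P^2e^{N-6})=\chi_{33}\quad(N\ge6).
\end{equation}

\begin{lemma}\label{lem:P}
Let $d_b=[u_{b-1},[u_b,u_{b+1}]]$ and $D=\sum_bd_b$. Then $P=D-T$.
\end{lemma}

\begin{proof}
We have $p_3=e_1^3-3e_1e_2+3e_3$ and $h_3=e_1^3-2e_1e_2+e_3$, so $p_3=h_3-e_2e_1+2e_3$. As $u_i^2=0$, $h(-x)^{-1}=(1+xu_1)(1+xu_2)\cdots(1+xu_{n-1})$, and so $\Psi(h_3)=\sum_{a<b<c}u_au_bu_c$. Next,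
\[
\hat e_2e=\sum_{x>y}\sum_zu_xu_yu_z=\sum_{a<b<c}(u_cu_bu_a+u_cu_au_b+u_bu_au_c)+T .
\]
Here the sum over $a<b<c$ collects the terms with $z\ne x,y$. The terms with $z=y$ vanish. For $z=x$ we get $u_xu_yu_x$, which is $0$ if $x\ge y+2$ and $t_y$ if $x=y+1$. Altogether,
\[
P=\sum_{a<b<c}(u_au_bu_c+u_cu_bu_a-u_cu_au_b-u_bu_au_c)-T .
\]
Since $c\ge a+2$, $u_a$ and $u_c$ commute, and the summand equals $u_a[u_b,u_c]-[u_b,u_c]u_a=[u_a,[u_b,u_c]]$. This vanishes unless $c=b+1$, and then it vanishes unless $a=b-1$.
\end{proof}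

\subsection{The rest is a commutator with $e$}

\begin{lemma}\label{lem:Q}
For any coefficients $\gamma_i\in\mathbb Q$,
\[
\Big[e,\sum_i\gamma_i[u_i,u_{i+1}]\Big]=\sum_b(\gamma_b-\gamma_{b-1})\,d_b .
\]
In particular, $Q=\sum_ii\,[u_i,u_{i+1}]$ satisfies $[e,Q]=D$, and therefore
\begin{equation}\label{eq:T}
T=[e,Q]-P,\qquad Pe=eP .
\end{equation}
\end{lemma}

\begin{proof}
Only $u_{i-1},u_i,u_{i+1},u_{i+2}$ can contribute to $[e,[u_i,u_{i+1}]]$. The first gives $d_i$. The next two give
\begin{align*}
[u_i,\,u_iu_{i+1}-u_{i+1}u_i]&=-2u_iu_{i+1}u_i=-2t_i,\\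
[u_{i+1},\,u_iu_{i+1}-u_{i+1}u_i]&=2u_{i+1}u_iu_{i+1}=2t_i,
\end{align*}
which cancel. Since $u_{i+2}$ commutes with $u_i$, the last one gives $[u_{i+2},[u_i,u_{i+1}]]=[u_i,[u_{i+2},u_{i+1}]]=-d_{i+1}$. So $[e,[u_i,u_{i+1}]]=d_i-d_{i+1}$; now sum over $i$. With $\gamma_i=i$ the result is $D$, and Lemma~\ref{lem:P} gives \eqref{eq:T}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:allw}]
The number in question is $2[w]\sum_{k=0}^{L-3}e^kTe^{L-3-k}$, as each nonzero $t_a$ represents two triples. By \eqref{eq:T}, for every $m\ge0$,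
\begin{equation}\label{eq:tele}
\begin{aligned}
\sum_{k=0}^{m}e^kTe^{m-k}&=\sum_{k=0}^m\big(e^{k+1}Qe^{m-k}-e^kQe^{m-k+1}\big)-(m+1)Pe^m\\
&=e^{m+1}Q-Qe^{m+1}-(m+1)Pe^m .
\end{aligned}
\end{equation}
Take $m=L-3$. By the definition of $Q$, $[w]e^{L-2}Q=\sum_ii\alpha_i$ and $[w]Qe^{L-2}=\sum_ii\beta_i$. By \eqref{eq:Psi}, $[w]Pe^{L-3}=\langle F_w,p_3p_1^{L-3}\rangle$.
\end{proof}

For instance, $w=s_1s_2s_3$ has the single reduced word $123$, so the total is $0$. In the formula, $\alpha_2=\beta_1=1$ and all other $\alpha_i,\beta_i$ vanish. The word $123$ can be cut into nonempty decreasing pieces only letter by letter, so $F_w=m_{111}=e_3$ and $\langle e_3,p_3\rangle=1$. The formula gives $2(2-1)-2=0$.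

For $w=w_0$ the boundary terms cancel: $\varphi(e^{N-2}Q)=\varphi(Qe^{N-2})$ by Lemma~\ref{lem:cyc}. So the total number of Yang--Baxter positions is $-2(N-2)\chi_3$, and dividing by the $N-2$ positions and by $f$ we get, for all $n\ge3$,
\begin{equation}\label{eq:c0chi}
c_0=-\frac{2\chi_3}{f} .
\end{equation}

\begin{example}[$n=4$ by hand]
Here $T=t_1+t_2$ and
\[
P=d_2-t_1-t_2,\qquad d_2=u_1u_2u_3-u_1u_3u_2-u_2u_3u_1+u_3u_2u_1 ,
\]
and $Q=[u_1,u_2]+2[u_2,u_3]$ satisfies $[e,Q]=-d_2+2d_2=d_2$. That $\varphi(d_2e^3)=0$ is visible in Example~\ref{ex:n4}: exactly two words begin with each of $123$, $132$, $231$, $321$, and $2-2-2+2=0$. So $\varphi(Te^3)=-\varphi(Pe^3)=-\chi_3$. The value $\chi_3=-2$ for $\delta=(3,2,1)$ follows from the Murnaghan--Nakayama rule (recalled in Section~\ref{sec:count}): the two removable border strips of size $3$ have sign $-1$ and leave $(1,1,1)$ and $(3)$. Hence $\varphi(Te^3)=2$, which accounts for the four words $121321$, $232123$, $323123$, $212321$ that begin with a Yang--Baxter triple.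
\end{example}

\section{The two-point sum}\label{sec:two}

From here on $n\ge4$, unless stated otherwise. We apply the telescoping to the second factor $T$ in $S$.

\begin{proposition}\label{prop:S}
$S=\varphi([Q,T]e^{N-5})+(N-5)\chi_{33}$.
\end{proposition}

\begin{proof}
By \eqref{eq:tele} with $m=N-6$,
\[
S=\varphi(Te^{N-5}Q)-\varphi(TQe^{N-5})-(N-5)\,\varphi(TPe^{N-6}).
\]
Since $e^*=e$ and $T^*=T$, Lemma~\ref{lem:cyc} gives $\varphi(Te^{N-5}Q)=\varphi(QTe^{N-5})$. For the last term, $P$ commutes with $e$, so $TP=[e,Q]P-P^2=[e,QP]-P^2$; the commutator is invisible and $\varphi(TPe^{N-6})=-\chi_{33}$ by \eqref{eq:chi}.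
\end{proof}

The sum over all distances has become one local term: $[Q,T]$ has degree $5$ and involves only neighboring generators. We expand it and then simplify modulo commutators with $e$.

\subsection{Expansion of $[Q,T]$}

The bracket $[[u_i,u_{i+1}],t_a]$ vanishes unless $a-2\le i\le a+2$, since otherwise $u_i$ and $u_{i+1}$ commute with $u_a$ and $u_{a+1}$. We use that
\begin{equation}\label{eq:kill}
u_at_a=u_{a+1}t_a=t_au_a=t_au_{a+1}=0 ,
\end{equation}
and the Jacobi identity $[[x,y],t]=[x,[y,t]]-[y,[x,t]]$. The five cases are as follows.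
\begin{itemize}
\item $i=a$: every product contains a factor as in \eqref{eq:kill}, and the bracket is $0$.
\item $i=a+1$: two of the four products survive, and the bracket is
\[
u_{a+1}u_{a+2}t_a+t_au_{a+2}u_{a+1}=z_{a+1}+z_{a+1}',
\]
where we write $t_a=u_{a+1}u_au_{a+1}$.
\item $i=a-1$: the bracket is $-u_au_{a-1}t_a-t_au_{a-1}u_a=-(z_a'+z_a)$, with $t_a=u_au_{a+1}u_a$.
\item $i=a+2$: since $[u_{a+3},t_a]=0$, the bracket is $A_a:=-[u_{a+3},[u_{a+2},t_a]]$.
\item $i=a-2$: since $[u_{a-2},t_a]=0$, the bracket is $B_a:=[u_{a-2},[u_{a-1},t_a]]$.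
\end{itemize}
In $[Q,T]=\sum_{i,a}i\,[[u_i,u_{i+1}],t_a]$, the element $z_b+z_b'$ appears with coefficient $b$ from $i=a+1=b$, and with coefficient $-(b-1)$ from $a=b$, $i=b-1$. So
\begin{equation}\label{eq:QT}
[Q,T]=W+R,\qquad R=\sum_a(a+2)A_a+\sum_a(a-2)B_a .
\end{equation}

\subsection{Simplification of $R$}

The coefficients in $R$ depend on $a$, and we want to remove this dependence. The elements $A_a$ and $B_a$ are brackets with an outermost letter, and each is, up to sign, one term of a full commutator with $e$: $-A_a$ occurs in $[e,[u_{a+2},t_a]]$ and $B_a$ in $[e,[u_{a-1},t_a]]$. We trade them for the other terms of these commutators. Put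
\begin{gather*}
C_a=[u_{a-1},[u_{a+2},t_a]]=[u_{a+2},[u_{a-1},t_a]],\\
y_b=u_{b+1}u_bu_{b-1}u_bu_{b+1}=u_{b-1}u_bu_{b+1}u_bu_{b-1} .
\end{gather*}
The two forms of $C_a$ agree because $u_{a-1}$ and $u_{a+2}$ commute. Those of $y_b$ agree because $u_{b+1}u_bu_{b-1}u_bu_{b+1}=u_{b+1}u_{b-1}u_bu_{b-1}u_{b+1}=u_{b-1}u_{b+1}u_bu_{b+1}u_{b-1}=u_{b-1}u_bu_{b+1}u_bu_{b-1}$. The generators contribute to the two commutators as follows.

\smallskip
\noindent In $[e,[u_{a+2},t_a]]$:
\begin{itemize}
\item $u_{a+3}$ gives $-A_a$;
\item $u_{a+2}$ gives $-2u_{a+2}t_au_{a+2}=-2y_{a+1}$;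
\item $u_{a+1}$ gives $u_{a+1}u_{a+2}t_a+t_au_{a+2}u_{a+1}=z_{a+1}+z_{a+1}'$, by \eqref{eq:kill};
\item $u_a$ gives $[u_{a+2},[u_a,t_a]]=0$;
\item $u_{a-1}$ gives $C_a$.
\end{itemize}
In $[e,[u_{a-1},t_a]]$:
\begin{itemize}
\item $u_{a-2}$ gives $B_a$;
\item $u_{a-1}$ gives $-2u_{a-1}t_au_{a-1}=-2y_a$;
\item $u_a$ gives $u_au_{a-1}t_a+t_au_{a-1}u_a=z_a'+z_a$, by \eqref{eq:kill};
\item $u_{a+1}$ gives $[u_{a-1},[u_{a+1},t_a]]=0$;
\item $u_{a+2}$ gives $C_a$.
\end{itemize}
All other generators commute with the inner bracket. To produce $(a+2)A_a$ and $(a-2)B_a$ we take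
\[
M=-\sum_a(a+2)\,[u_{a+2},t_a]+\sum_a(a-2)\,[u_{a-1},t_a] .
\]
The coefficient of $C_a$ in $[e,M]$ is $-(a+2)+(a-2)=-4$. The combination $z_b+z_b'-2y_b$ comes from the first sum with $a=b-1$ and from the second with $a=b$; its coefficient is $-(b+1)+(b-2)=-3$. The dependence on position has cancelled. With $Y=\sum_by_b$ and $C=\sum_aC_a$,
\[
[e,M]=R-4C-3(W-2Y).
\]
Since $\varphi([e,M]e^{N-5})=0$, \eqref{eq:QT} yields
\begin{equation}\label{eq:contact}
\varphi([Q,T]e^{N-5})=N_2+4\,\varphi(Ce^{N-5})+3\,\varphi\big((W-2Y)e^{N-5}\big).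
\end{equation}

\section{Counting reduced words}\label{sec:count}

All terms of \eqref{eq:contact} are combinations of numbers $\varphi(u_ve^{N-5})$ with $\ell(v)=5$. We show that the last two terms vanish, and we identify $N_2$ with a character value.

We use two facts. The first is due to Stanley \cite{St}: if $w$ avoids the pattern $2143$, then $r(w)=f^{\lambda(w)}$, where $\lambda(w)$ is the decreasing rearrangement of the code $c_i(w)=\#\{j>i:w_j<w_i\}$. The second is the Murnaghan--Nakayama rule: for $\lambda$ of size $N$ and a cycle type consisting of $k$ and $\nu$,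
\[
\chi^\lambda(k,\nu)=\sum_\mu(-1)^{\operatorname{ht}(\lambda/\mu)}\chi^\mu(\nu),
\]
the sum being over all $\mu$ such that $\lambda/\mu$ is a border strip (a connected skew shape without a $2\times2$ square) of size $k$; the height $\operatorname{ht}$ is the number of rows minus one. These $\mu$ are in bijection with the cells of $\lambda$ of hook length $k$. In $\delta$, the cell $(i,j)$ has arm and leg both equal to $n-i-j$, so its hook length is
\begin{equation}\label{eq:hook}
2(n-i-j)+1 .
\end{equation}

\begin{lemma}\label{lem:block}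
Let $m\ge0$ and $m+q\le n$. Let $v\in\mathfrak S_n$ fix all points outside $\{m+1,\dots,m+q\}$, let $v(m+x)=m+\rho(x)$ with $\rho\in\mathfrak S_q$, and let $\pi$ be the one-line notation of $\rho^{-1}$ written backwards. Then $\varphi(u_ve^{N-\ell(v)})=r(v^{-1}w_0)$. If $\pi$ avoids $2143$, this number is $f^\lambda$, where $\lambda$ is obtained from the numbers $n-1,n-2,\dots,1,0$ by replacing $m+q-1,\dots,m+1,m$ by $m+c_1(\pi),\dots,m+c_q(\pi)$ and sorting.
\end{lemma}

\begin{proof}
Since $e^k=\sum_{\ell(w)=k}r(w)u_w$ and $\varphi(u_vu_w)=1$ only for $w=v^{-1}w_0$, the first claim follows. Since $(v^{-1}w_0)(x)=v^{-1}(n+1-x)$, the one-line notation of $v^{-1}w_0$ is that of $v^{-1}$ written backwards: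
\[
n,\dots,m+q+1,\ m+\pi_1,\dots,m+\pi_q,\ m,\dots,1 .
\]
An entry outside the middle block is larger than everything to its right and smaller than everything to its left. In an occurrence of $2143$, however, each of the first two entries has a larger entry to its right, and each of the last two has a smaller entry to its left. So every occurrence lies in the block, and $v^{-1}w_0$ avoids $2143$ if $\pi$ does. Its code is $x-1$ at an entry $x$ outside the block, and $m+c_i(\pi)$ at the $i$-th entry of the block.
\end{proof}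

\begin{proposition}\label{prop:WY}
$\varphi((W-2Y)e^{N-5})=0$ and $N_2=2\chi_5$.
\end{proposition}

\begin{proof}
The elements $z_b,z_b',y_b$ are nonzero only for $2\le b\le n-2$. They involve the generators $u_{b-1},u_b,u_{b+1}$, so we apply Lemma~\ref{lem:block} with $m=b-2$, $q=4$. The permutations $\rho$ are
\[
s_2s_3s_2s_1s_2=4312,\qquad s_2s_1s_2s_3s_2=3421,\qquad s_3s_2s_1s_2s_3=4231,
\]
all of length $5$. Hence $\rho^{-1}$ has length $5$, and its reversal $\pi$ has length $6-5=1$. With one inversion, $\pi$ avoids $2143$, and its code is a rearrangement of $(1,0,0,0)$. So all three elements contribute the same number $f^{\lambda_b}$, where $\lambda_b$ arises from $\delta$ by replacing the parts $m+3,m+2,m+1,m$ by $m+1,m,m,m$. Thus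
\[
\varphi(We^{N-5})=2\sum_{b=2}^{n-2}f^{\lambda_b}=2\,\varphi(Ye^{N-5}).
\]
The cells of $\delta/\lambda_b$ lie in three consecutive rows, in columns $\{m+2,m+3\}$, $\{m+1,m+2\}$ and $\{m+1\}$. So $\delta/\lambda_b$ is a border strip of size $5$ and height $2$, with sign $+1$. By \eqref{eq:hook}, $\delta$ has hook length $5$ exactly at the $n-3$ cells with $i+j=n-2$. The $n-3$ strips $\delta/\lambda_b$, $2\le b\le n-2$, are distinct, since they occupy different rows, so they are all the border strips of size $5$ that can be removed. By the Murnaghan--Nakayama rule, $\chi_5=\sum_bf^{\lambda_b}$, and $N_2=\varphi(We^{N-5})=2\chi_5$.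
\end{proof}

\begin{proposition}\label{prop:C}
$\varphi(Ce^{N-5})=0$.
\end{proposition}

\begin{proof}
We have
\[
C_a=u_{a-1}u_{a+2}t_a-u_{a-1}t_au_{a+2}-u_{a+2}t_au_{a-1}+t_au_{a+2}u_{a-1},
\]
which is nonzero only for $2\le a\le n-3$ (so $C=0$ if $n=4$). Apply Lemma~\ref{lem:block} with $m=a-2$, $q=5$: the generators $u_{a-1},\dots,u_{a+2}$ become $u_1,\dots,u_4$, and $t_a$ becomes $t=u_2u_3u_2$, whose permutation is $14325$. Multiplication by $s_i$ on the left exchanges the values $i,i+1$, and on the right it exchanges the entries in positions $i,i+1$. This gives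
\[
\begin{array}{c|c|c|c|c}
\text{term}&\rho&\rho^{-1}&\pi&\text{code of }\pi\\ \hline
+\,u_1u_4t&25314&41352&25314&(1,3,1,0,0)\\
-\,u_1tu_4&24351&51324&42315&(3,1,1,0,0)\\
-\,u_4tu_1&51324&24351&15342&(0,3,1,1,0)\\
+\,tu_4u_1&41352&25314&41352&(3,0,1,1,0)
\end{array}
\]
Each $\pi$ has five inversions (the sum of its code), so each $\rho$ has length $10-5=5$ and the four words are reduced. In an occurrence of $2143$ in a permutation in $\mathfrak S_5$, the last two entries form an inversion within the last three positions, and the smaller of them has two smaller entries to its left, so it is at least $3$. In each $\pi$ of the table, every inversion within the last three positions has smaller entry $1$ or $2$. So each $\pi$ avoids $2143$. All four codes are rearrangements of $(3,1,1,0,0)$, so the four terms contribute the same number $f^\lambda$, with signs $+,-,-,+$.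
\end{proof}

Now \eqref{eq:contact} becomes $\varphi([Q,T]e^{N-5})=N_2=2\chi_5$, and Proposition~\ref{prop:S} and \eqref{eq:sum} give
\begin{equation}\label{eq:final}
S=2\chi_5+(N-5)\chi_{33},\qquad
\sum_{d=1}^{N-1}c_d=\frac{12\chi_5+4(N-5)\chi_{33}}{f}.
\end{equation}

\section{Three character values at the staircase}\label{sec:char}

It remains to compute $\chi_3,\chi_5,\chi_{33}$ divided by $f$; in this section $n\ge3$ unless stated otherwise. Let $K_\mu\in\mathbb Q[\mathfrak S_N]$ be the sum of all permutations whose nontrivial cycles have lengths $\mu$, and $|K_\mu|$ their number (so $K_\mu=0$ if $|\mu|>N$). The central element $K_\mu$ acts on the irreducible module $S^\delta$ by a scalar $\omega_\mu$, and $\omega_\mu=|K_\mu|\chi_\mu/f$ if $|\mu|\le N$. We find these scalars from a theorem of Jucys and Murphy: a symmetric polynomial in the elements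
\[
J_k=\sum_{i<k}(i\ k)\qquad(1\le k\le N)
\]
acts on $S^\lambda$ as the scalar obtained by substituting for the $J_k$ the contents $j-i$ of the cells $(i,j)$ of $\lambda$. So we need power sums of contents and the expansions of $\sum J_k^2$, $\sum J_k^4$ and $K_3^2$ in class sums. One class comes for free: by \eqref{eq:hook} all hook lengths of $\delta$ are odd, so no border strip of even size can be removed, and the Murnaghan--Nakayama rule gives $\chi_{22}=0$ for $n\ge4$, that is,
\begin{equation}\label{eq:w22}
\omega_{22}=0 .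
\end{equation}

\begin{lemma}\label{lem:cont}
The contents $c(\square)$ of the cells of $\delta$ satisfy
\[
\sum_\square c(\square)^2=\frac{N(N-1)}3,\qquad \sum_\square c(\square)^4=\frac{N(N-1)(4N-7)}{15}.
\]
\end{lemma}

\begin{proof}
We use induction on $n\ge2$. Passing from the staircase for $n-1$ to that for $n$ adds the cells $(i,n-i)$, $1\le i\le n-1$, with contents $n-2i$. With $m=n-2$ these are the numbers $m-2i$, $0\le i\le m$. We first show that
\[
\sum_{i=0}^m(m-2i)^2=\frac{m(m+1)(m+2)}3,\qquad
\sum_{i=0}^m(m-2i)^4=\frac{m(m+1)(m+2)(3m^2+6m-4)}{15}.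
\]
Both hold for $m=0$ (value $0$) and $m=1$ (value $2$). Going from $m-2$ to $m$ increases the left sides by $2m^2$ and $2m^4$. The right sides increase by
\[
\tfrac m3\big[(m^2+3m+2)-(m^2-3m+2)\big]=2m^2
\]
and by
\[
\tfrac m{15}\big[(m^2+2+3m)(3m^2-4+6m)-(m^2+2-3m)(3m^2-4-6m)\big]=\tfrac m{15}\cdot30m^3=2m^4 .
\]
Now $N=\frac{n(n-1)}2$ and $N-1=\frac{(n-2)(n+1)}2$, so the values claimed in the lemma are
\[
\frac{(n+1)n(n-1)(n-2)}{12},\qquad\frac{(n+1)n(n-1)(n-2)(2n^2-2n-7)}{60}.
\]
For $n=2$ they vanish, as they should, since $\delta$ is then a single cell of content $0$. Their increments from $n-1$ to $n$ are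
\[
\frac{n(n-1)(n-2)}{12}\big[(n+1)-(n-3)\big]=\frac{n(n-1)(n-2)}3
\]
and
\[
\frac{n(n-1)(n-2)}{60}\big[(n+1)(2n^2-2n-7)-(n-3)(2n^2-6n-3)\big]=\frac{n(n-1)(n-2)(3n^2-6n-4)}{15}.
\]
In the last bracket, the two products are $2n^3-9n-7$ and $2n^3-12n^2+15n+9$. With $m=n-2$ we have $3m^2+6m-4=3n^2-6n-4$, so the increments agree with the sums above.
\end{proof}

\begin{lemma}\label{lem:JM}
In $\mathbb Q[\mathfrak S_N]$ the following identities hold:
\begin{align*}
\sum_kJ_k^2&=K_3+\tbinom N2,\\
\sum_kJ_k^4&=K_5+(3N-4)K_3+4K_{22}+\tfrac{N(N-1)(4N-5)}6,\\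
K_3^2&=2K_{33}+5K_5+8K_{22}+(3N-8)K_3+\tfrac{N(N-1)(N-2)}3 .
\end{align*}
\end{lemma}

\begin{proof}
In $J_k^2=\sum(i\ k)(j\ k)$, the terms with $i=j$ give the identity $k-1$ times, and those with $i\ne j$ give each $3$-cycle with largest moved point $k$ once. This is the first identity.

For the second, expand $J_k^4$ into the products $(i_1\,k)(i_2\,k)(i_3\,k)(i_4\,k)$ and sort them by the coincidences among $i_1,\dots,i_4$. Below, different letters denote different numbers less than $k$, and ``max'' means largest moved point. The $15$ set partitions of $\{1,2,3,4\}$ contribute as follows.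
\begin{itemize}
\item No coincidence: the product is the cycle $k\mapsto i_4\mapsto i_3\mapsto i_2\mapsto i_1\mapsto k$. Each $5$-cycle with max $k$ occurs once.
\item Only $i_1=i_2$, or only $i_2=i_3$, or only $i_3=i_4$: two adjacent factors cancel. In each of the three patterns, each $3$-cycle with max $k$ occurs $k-3$ times.
\item Only $i_1=i_3=a$: the product is $(a\,k)(b\,k)(a\,k)\cdot(c\,k)=(a\,b)(c\,k)$. Only $i_2=i_4=a$: it is $(c\,k)(a\,b)$. Each element $(p\,q)(r\,k)$ with $p,q,r<k$ occurs twice in each pattern, hence $4$ times.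
\item Only $i_1=i_4=a$: conjugating by $(a\,k)$ gives $(a\,k)(b\,k)(c\,k)(a\,k)=(b\,a)(c\,a)$. This is the cycle $c\mapsto b\mapsto a\mapsto c$. Each $3$-cycle on points less than $k$ occurs $3$ times, once for each choice of $a$ in it.
\item $i_1=i_2\ne i_3=i_4$ and $i_1=i_4\ne i_2=i_3$: the identity, $(k-1)(k-2)$ times each.
\item $i_1=i_3=a$, $i_2=i_4=b$: the product is $(a\,b)(b\,k)$, the cycle $k\mapsto a\mapsto b\mapsto k$. Each $3$-cycle with max $k$ occurs once.
\item Exactly three equal (four patterns): two adjacent equal factors cancel, and there remains $(a\,k)(b\,k)$ or $(b\,k)(a\,k)$. In each pattern each $3$-cycle with max $k$ occurs once.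
\item All equal: the identity, $k-1$ times.
\end{itemize}
Now sum over $k$. A $3$-cycle with max $M$ receives $3(M-3)+1+4$ from $k=M$ and $3$ from each $k>M$, in total $3(M-3)+5+3(N-M)=3N-4$. The identity receives $\sum_k\big[2(k-1)(k-2)+(k-1)\big]=4\binom N3+\binom N2=\frac{N(N-1)(4N-5)}6$.

For the third identity, sort the ordered pairs of $3$-cycles by the number of common points. In each case the multiplicity of a product depends only on its cycle type, by conjugation.
\begin{itemize}
\item None: each element of type $(3,3)$ occurs twice.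
\item One: the product is a $5$-cycle. On a given $5$-set there are $5$ choices of the common point, $6$ ways to distribute the other four points, and $4$ orientations, so $120$ pairs for $24$ five-cycles. This gives $5K_5$.
\item Two: on a given $4$-set there are $12$ ordered pairs of distinct $3$-subsets and $4$ orientations, so $48$ pairs. Let the common points be named so that the first cycle is $(a\,b\,c)$ with $a,b$ common. The second is $(a\,b\,d)$ or $(a\,d\,b)$, which happens equally often, and
\[
(a\,b\,c)(a\,b\,d)=(a\,c)(b\,d),\qquad (a\,b\,c)(a\,d\,b)=(a\,d\,c).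
\]
The first $24$ pairs are distributed over $3$ elements of type $(2,2)$, which gives $8K_{22}$. The other $24$ are distributed over $8$ three-cycles, $3$ for each; a $3$-cycle lies in $N-3$ sets of size $4$, so this gives $3(N-3)K_3$.
\item Three: the squares give each $3$-cycle once, and the products of inverse cycles give the identity $|K_3|=\frac{N(N-1)(N-2)}3$ times. \qedhere
\end{itemize}
\end{proof}

\begin{proposition}\label{prop:values}
For $n\ge3$,
\begin{equation}\label{eq:chi3}
\frac{\chi_3}f=-\frac1{2(N-2)} ,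
\end{equation}
and for $n\ge4$,
\begin{equation}\label{eq:chi533}
\frac{\chi_5}f=\frac1{2(N-2)(N-4)},\qquad
\frac{(N-5)\chi_{33}}f=\frac{N-10}{4(N-2)(N-4)}.
\end{equation}
\end{proposition}

\begin{proof}
Let the identities of Lemma~\ref{lem:JM} act on $S^\delta$, and use Lemma~\ref{lem:cont}. The first identity gives
\[
\omega_3=\tfrac{N(N-1)}3-\tfrac{N(N-1)}2=-\tfrac{N(N-1)}6 .
\]
Since $|K_3|=\frac{N(N-1)(N-2)}3$, this is \eqref{eq:chi3}. Now let $n\ge4$, so that $\omega_{22}=0$ by \eqref{eq:w22}. The second identity gives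
\begin{align*}
\omega_5&=N(N-1)\Big[\tfrac{4N-7}{15}+\tfrac{3N-4}6-\tfrac{4N-5}6\Big]\\
&=N(N-1)\Big[\tfrac{4N-7}{15}-\tfrac{N-1}6\Big]=\tfrac{N(N-1)(N-3)}{10} .
\end{align*}
The third gives
\begin{align*}
2\omega_{33}&=\omega_3^2-5\omega_5-(3N-8)\omega_3-\tfrac{N(N-1)(N-2)}3\\
&=\tfrac{N(N-1)}{36}\big[N(N-1)-18(N-3)+6(3N-8)-12(N-2)\big]\\
&=\tfrac{N(N-1)}{36}\,(N^2-13N+30)=\tfrac{N(N-1)(N-3)(N-10)}{36}.
\end{align*}
Divide $\omega_5$ by $|K_5|=\frac15N(N-1)(N-2)(N-3)(N-4)$ and $\omega_{33}$ by $|K_{33}|=\frac1{18}N(N-1)(N-2)(N-3)(N-4)(N-5)$, which are nonzero for $N\ge6$, to get \eqref{eq:chi533}.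
\end{proof}

\section{Conclusion}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \eqref{eq:c0chi} and \eqref{eq:chi3}, $c_0=-2\chi_3/f=\frac1{N-2}$, so $\mathbf E(X_n)=(N-2)c_0=1$ for all $n\ge3$. Let $n\ge4$. By \eqref{eq:final} and \eqref{eq:chi533},
\[
\sum_{d=1}^{N-1}c_d=\frac{6+(N-10)}{(N-2)(N-4)}=\frac1{N-2},
\]
which is \eqref{eq:goal}. By \eqref{eq:var}, $\operatorname{Var}(X_n)=\frac{N-4}{N-2}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fine}]
(a) By Proposition~\ref{prop:WY} and \eqref{eq:chi533}, $c_2=N_2/f=2\chi_5/f=\frac1{(N-2)(N-4)}$. Adjacent positions never both support a move, so two moves can overlap only at positions $k$ and $k+2$. As seen in Section~\ref{sec:nil}, these both support a move exactly when $i_k\cdots i_{k+4}$ is a factor $a\,(a{\pm}1)\,a\,(a{\mp}1)\,a$. There are $N-4$ possible positions for it.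

(b) Since $c_1=c_{N-1}=0$ and $c_{N-2}=c_2$,
\[
\sum_{d=3}^{N-3}c_d=\frac1{N-2}-\frac2{(N-2)(N-4)}=\frac{N-6}{(N-2)(N-4)} .
\]

(c) We have $Z=Y_1+\dots+Y_N$, so $\mathbf E(Z)=Nc_0=\frac N{N-2}$ and
\[
\mathbf E(Z^2)=N\sum_{d=0}^{N-1}c_d=\frac{2N}{N-2},\qquad
\operatorname{Var}(Z)=\frac{2N}{N-2}-\frac{N^2}{(N-2)^2}=\frac{N(N-4)}{(N-2)^2}.
\]
The conditional expectation in the statement is $\frac1{c_0}\sum_{d=1}^{N-1}c_d$, which equals $1$ by \eqref{eq:goal}. It determines $\mathbf E(Z^2)$ and is determined by it, since $c_0$ is known.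
\end{proof}

\begin{remark}[Checks]
For $n=4$ we have $f=16$, and \eqref{eq:chi533} gives $\chi_5=1$ and $\chi_{33}=-2$, so $N_2=2$ and $S=0$. In Example~\ref{ex:n4}, indeed, exactly the two words $232123$ and $212321$ begin with two overlapping triples, and no word has triples at positions $1$ and $4$. For $n=5$ we have $N=10$ and $f=768$, so $\chi_5=8$, $\chi_{33}=0$, $N_2=S=16$, and $\sum_{d=1}^{N-1}c_d=(64+32)/768=\frac18$, giving variance $\frac34$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{note}
\emph{Note on the expected number of Yang--Baxter moves applicable to reduced decompositions},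
\texttt{http://www.math.umn.edu/\~{}reiner/Papers/Poisson.pdf}.

\bibitem{FS}
Fomin and Stanley,
\emph{Schubert polynomials and the nilCoxeter algebra},
Adv. Math., 1994.

\bibitem{St}
Stanley,
\emph{On the number of reduced decompositions of elements of Coxeter groups},
1984.

\end{thebibliography}

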